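# Radial functions and the best constant in the $L^p$ estimate for the complex Monge–Ampère operator on the ball

## 1. The best constant on the ball

**Theorem 1.** Let $n\ge 1$, $1<p<\infty$, $q=p/(p-1)$. Let $\mathbb B$ be the unit ball of $\mathbb C^n$ and $\omega=|\mathbb B|=\pi^n/n!$. Call $u$ *admissible* if $u\in C^\infty(\overline{\mathbb B})$ is plurisubharmonic (psh), $u=0$ on $\partial\mathbb B$ and $u\not\equiv0$. Let $C(n,p)$ be the smallest constant $C$ with
$$\|u\|_{L^\infty(\mathbb B)}\le C\,\|\det(u_{j\bar k})\|_{L^p(\mathbb B)}^{1/n}\qquad\text{for all admissible }u,\tag{1}$$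
and $C_{\rm rad}(n,p)$ the smallest constant when only radial $u$, $u(z)=v(|z|)$, are allowed. For $0\le g\in L^p(0,1)$ put
$$G(x)=\int_0^x g,\qquad J(g)=\frac1n\int_0^1G(x)^{1/n}\,\frac{dx}{x},\qquad \Lambda(n,p)=\sup\{J(g): g\ge 0,\ \|g\|_{L^p(0,1)}\le1\}.$$
Then
$$C(n,p)=C_{\rm rad}(n,p)=\omega^{-1/(np)}\,\Lambda(n,p).$$
Moreover $q\,e^{-1/p}\le\Lambda(n,p)\le q$, and $\Lambda(1,p)=\Gamma(q+1)^{1/q}$.

**Theorem 2 (extremals).**

(a) $\Lambda(n,p)$ is attained by a unique $g_0$; it is nonincreasing and unbounded.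

(b) $C(n,p)$ is not attained by any admissible $u$.

(c) Let $\mathcal P$ be the class of $u\in PSH(\mathbb B)\cap C(\overline{\mathbb B})$ with $u=0$ on $\partial\mathbb B$ whose Bedford–Taylor Monge–Ampère measure (normalized to be $\det(u_{j\bar k})\,dV$ for $C^2$ functions) is $f\,dV$ with $f\in L^p$. Then $\|u\|_\infty\le J(g_f)\le C(n,p)\|f\|_p^{1/n}$ on $\mathcal P$, where $g_f(x)=f^*(\omega x)$ and $f^*$ is the decreasing rearrangement of $f$. Equality $\|u\|_\infty=C(n,p)\|f\|_p^{1/n}$ holds for the radial function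
$$U_0(z)=-\frac1n\int_{|z|^{2n}}^1G_0(x)^{1/n}\,\frac{dx}{x}\in\mathcal P,\qquad G_0(x)=\int_0^xg_0.$$
Any nonzero extremal in $\mathcal P$ has density equimeasurable with a multiple of $g_0(|z|^{2n})$.

Let us unpack this. Here $u_{j\bar k}=\partial^2u/\partial z_j\partial\bar z_k$, and a smooth $u$ is psh exactly when the Hermitian matrix $(u_{j\bar k})$ is nonnegative everywhere. So $f:=\det(u_{j\bar k})\ge0$. An admissible $u$ is negative in $\mathbb B$ by the maximum principle, and it is the solution of a Dirichlet problem with "right-hand side" $f$. Inequality (1) bounds the depth of the solution by the size of $f$; the exponent $1/n$ is forced because $f$ is homogeneous of degree $n$ in $u$. In the lecture notes "Minicourse On Pluripotential Theory" the estimate (1) with some constant is Theorem 3.9, due to Kołodziej, and for $p=2$ earlier to Cheng and Yau. Problem 4 there asks whether the optimal constant is the same when only radial functions compete. Theorem 1 says yes,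 and reduces the constant to a one-variable problem. We do not use the known estimate: that $C(n,p)$ is finite will come out of the proof. (That $f\not\equiv0$ for admissible $u$ will come out too.)

"Attained" has two meanings, and Theorem 2 separates them. The supremum over smooth functions equals the supremum over smooth radial functions, but no smooth function reaches it. A continuous radial function does reach it.

Recall the **decreasing rearrangement** of a measurable $f\ge0$ on $\mathbb B$: $f^*(\tau)=\inf\{\lambda\ge0:|\{f>\lambda\}|\le\tau\}$, $0<\tau<\omega$. It is the nonincreasing function on $(0,\omega)$ equimeasurable with $f$. For instance, $f(z)=|z|^2$ on the unit disc has $f^*(\tau)=1-\tau/\pi$. We use three textbook facts: $\|f^*\|_p=\|f\|_p$; the Hardy–Littlewood inequality $\int_Ef\,dV\le\int_0^{|E|}f^*$; and $\|f^*-h^*\|_p\le\|f-h\|_p$.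

## 2. Radial functions by hand

Write $\varsigma=|z|^2$ and $u=\chi(\varsigma)$. Then $u_{j\bar k}=\chi'\delta_{jk}+\chi''\,\bar z_jz_k$, with eigenvalues $\chi'$ ($n-1$ times) and $\chi'+\varsigma\chi''$.

*Two examples.* For $u=|z|^2-1$ we get $f=1$, $\|u\|_\infty=1$, $\|f\|_p=\omega^{1/p}$; the quotient in (1) is $\omega^{-1/(np)}$. For $u=|z|^{2a}-1$, $a\ge1$ an integer, $f=a^{n+1}|z|^{2n(a-1)}$. Here the density grows towards the boundary, where it does little to push $u$ down: the depth is still $1$ while $f$ is large. This suggests concentrating $f$ near the centre, but not too much, since the $L^p$ norm punishes concentration. The functional $J$ expresses this balance.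

**Lemma 1.** Let $g\in C^\infty([0,1])$, $g>0$, with $g$ equal to a constant $a$ near $0$. Then
$$u(z)=-\frac1n\int_{|z|^{2n}}^1G(x)^{1/n}\frac{dx}x$$
is admissible and radial, $\det(u_{j\bar k})=g(|z|^{2n})$, $\|u\|_\infty=J(g)$ and $\|\det(u_{j\bar k})\|_{L^p(\mathbb B)}=\omega^{1/p}\|g\|_{L^p(0,1)}$.

*Proof.* Substituting $x=\varrho^{2n}$ gives $u(z)=-\int_{|z|}^12G(\varrho^{2n})^{1/n}\frac{d\varrho}{\varrho}$. Near $0$, $G(x)=ax$, so $u=a^{1/n}|z|^2+\text{const}$, which is smooth and psh with determinant $a$. Away from $0$, $G$ is smooth and positive on $(0,1]$. So $u\in C^\infty(\overline{\mathbb B})$, and $u=0$ on $\partial\mathbb B$.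

Put $t=\log|z|$ and $u=v(t)$, so $v(t)=\chi(e^{2t})$. Then $v'=2\varsigma\chi'$ and $v''=4\varsigma(\chi'+\varsigma\chi'')$, so the eigenvalues of the Hessian are $\frac{v'}{2\varsigma}$ ($n-1$ times) and $\frac{v''}{4\varsigma}$. Here $v'=2G(e^{2nt})^{1/n}\ge0$ is increasing in $t$, so both are nonnegative and $u$ is psh. Moreover
$$\det(u_{j\bar k})=\frac{v'^{\,n-1}v''}{2^{n+1}\varsigma^n}=\frac{(v'^{\,n})'}{n2^{n+1}e^{2nt}}=\frac{2^n\,g(e^{2nt})\,2n\,e^{2nt}}{n2^{n+1}e^{2nt}}=g(|z|^{2n}).\tag{2}$$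
Since $u$ is increasing in $|z|$, $\|u\|_\infty=-u(0)=J(g)$. Finally $|\{|z|^{2n}<x\}|=\omega x$, so $\int_{\mathbb B}g(|z|^{2n})^p\,dV=\omega\int_0^1g^p$. $\square$

*A block of mass at the centre.* For $g=x_0^{-1/p}1_{(0,x_0)}$ with $x_0=e^{-ny}$, $y\ge0$, we have $\|g\|_p=1$, $G=x_0^{-1/p}x$ on $(0,x_0)$ and $G=x_0^{1/q}$ on $(x_0,1)$. Hence
$$J(g)=x_0^{1/(nq)}\Big(1+\frac1n\log\frac1{x_0}\Big)=e^{-y/q}(1+y).\tag{3}$$
At $y=0$ this is $1$, the value for $|z|^2-1$. At $y=q-1$ it is $q\,e^{-1/p}$, which exceeds $1$ because $1-\frac1p<e^{-1/p}$. So $|z|^2-1$ is never optimal for $p<\infty$.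

*The case $n=1$, $p=2$.* By Fubini $J(g)=\int_0^1g(x)\log\frac1x\,dx$. By Cauchy–Schwarz the maximizer with $\|g\|_2=1$ is $g_0=\frac1{\sqrt2}\log\frac1x$, because $\int_0^1\log^2x\,dx=2$. So $\Lambda(1,2)=\sqrt2$ and
$$U_0(z)=-\tfrac1{\sqrt2}\big(2-2|z|^2+|z|^2\log|z|^2\big).$$
Its density is $g_0(|z|^2)=-\frac1{\sqrt2}\log|z|^2$, unbounded at $0$, so $U_0$ is not $C^2$ there. This is the behaviour described by Theorem 2.

## 3. Mass against volume, and a comparison theorem

The real content of Theorem 1 is that a general $u$ cannot beat radial ones. For admissible $u$ put $f=\det(u_{j\bar k})$, $M=\|u\|_\infty$ and, for $0\le s<M$,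
$$\Omega_s=\{z\in\mathbb B:u<-s\},\qquad V(s)=|\Omega_s|,\qquad m(s)=\int_{\Omega_s}f\,dV,$$
and let $r_s$ be the radius with $|\mathbb B_{r_s}|=V(s)$, where $\mathbb B_r=\{|z|<r\}$. Each $\Omega_s$ is open and nonempty, and $\Omega_0=\mathbb B$. For $s'>s\ge 0$ the set $\overline{\Omega_{s'}}\subset\{u\le-s'\}\subset\Omega_s$ is compact in $\mathbb B$. Put $c_n=\frac2\pi(n!)^{1/n}$, so that $c_n\omega^{1/n}=2$.

**Theorem 3.** For admissible $u$ and $0<\sigma<M$,
$$\int_0^\sigma m(s)^{-1/n}\,ds\le c_n\log\frac1{r_\sigma},\qquad\text{with the convention }0^{-1/n}=+\infty .$$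

**Theorem 4 (comparison).** Let $u$ be admissible, $g_f(x)=f^*(\omega x)$, $G_f(x)=\int_0^xg_f$, and
$$U(z)=-\frac1n\int_{|z|^{2n}}^1G_f^{1/n}\,\frac{dx}x .$$
Then $\sigma\le-U|_{|z|=r_\sigma}$ for $0<\sigma<M$. That is, the radially increasing rearrangement $u^\#$ of $u$ satisfies $u^\#\ge U$. In particular $\|u\|_\infty\le J(g_f)$.

Theorem 3 says that if little mass sits in the sublevel sets, then their volume must shrink fast. It is an equality for $u=|z|^2-1$: there $m(s)=\omega(1-s)^n$, $r_\sigma=\sqrt{1-\sigma}$, and $\int_0^\sigma\omega^{-1/n}\frac{ds}{1-s}=2\omega^{-1/n}\log\frac1{r_\sigma}$. In Theorem 4, $U$ has the form of Lemma 1 with the density of $u$ replaced by its radially decreasing rearrangement. Example: $n=1$, $u=|z|^4-1$ has $f=4|z|^2$, $g_f=4(1-x)$, $G_f=4x-2x^2$ and $J(g_f)=\int_0^1(4-2x)\,dx=3\ge1=\|u\|_\infty$.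

(For $p=\infty$, since $g_f\le\|f\|_\infty$, Theorem 4 gives $\|u\|_\infty\le J(\|f\|_\infty)=\|f\|_\infty^{1/n}$, with equality for $|z|^2-1$.)

## 4. One variable, and the isoperimetric inequality that fails in two

**Theorem 3 for $n=1$.** Now $f=\frac14\Delta u$. By Sard's theorem almost every $s\in(0,M)$ is a regular value of $-u$. For such $s$, $\partial\Omega_s=\{u=-s\}$ is a finite union of smooth closed curves, of total length $L$, and
$$m(s)=\frac14\int_{\partial\Omega_s}|\nabla u|\,d\ell,\qquad -V'(s)=\int_{\partial\Omega_s}\frac{d\ell}{|\nabla u|}.$$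
By the isoperimetric inequality and Cauchy–Schwarz, $4\pi V\le L^2\le4m(s)\,(-V'(s))$. Hence $m(s)>0$ and $\frac1{m(s)}\le\frac1\pi(-\log V)'(s)$ for a.e. $s$. Since $-\log V$ is nondecreasing, the integral of its derivative is at most its increment:
$$\int_0^\sigma\frac{ds}{m(s)}\le\frac1\pi\log\frac{V(0)}{V(\sigma)}=\frac2\pi\log\frac1{r_\sigma},\qquad c_1=\frac2\pi .$$

**The same attempt for $n=2$.** Let $s$ be a regular value. Let $U^{j\bar k}$ be the cofactor of $u_{j\bar k}$: $U^{1\bar1}=u_{2\bar2}$, $U^{2\bar2}=u_{1\bar1}$, $U^{1\bar2}=-u_{2\bar1}$, $U^{2\bar1}=-u_{1\bar2}$. One checks $\sum_j\partial_jU^{j\bar k}=0$; for $k=1$ it reads $u_{2\bar21}-u_{1\bar22}=0$. So $f=\frac12\sum_{j,k}\partial_j(U^{j\bar k}u_{\bar k})$. By the divergence theorem with outer normal $\nabla u/|\nabla u|$,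
$$m(s)=\frac12\int_{\partial\Omega_s}\frac{Q[u]}{|\nabla u|}\,dS,\qquad Q[u]=u_{1\bar1}|u_2|^2+u_{2\bar2}|u_1|^2-2\,\mathrm{Re}\,(u_{1\bar2}u_2\overline{u_1}).$$
Note that $Q[u]=\sum u_{j\bar k}\tau_j\bar\tau_k$ with the complex tangent vector $\tau=(u_2,-u_1)$. If $u+s=h\psi$ with $h>0$ and $\psi=0$ on $\partial\Omega_s$, then on $\partial\Omega_s$ the extra terms $h_j\psi_{\bar k}+h_{\bar k}\psi_j$ in the Hessian vanish on $\tau$, so $Q[u]=h^3Q[\psi]$. Hence $\kappa=Q[u]/|\nabla u|^3$ depends only on the domain $\Omega_s$, and $m(s)=\frac12\int\kappa|\nabla u|^2dS$. Hölder's inequality gives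
$$\int_{\partial\Omega_s}\kappa^{1/3}dS\le\Big(\int\kappa|\nabla u|^2dS\Big)^{1/3}\Big(\int\frac{dS}{|\nabla u|}\Big)^{2/3}=(2m(s))^{1/3}(-V'(s))^{2/3}.$$
To conclude we would need an isoperimetric inequality $\int_{\partial\Omega}\kappa^{1/3}dS\ge c\,|\Omega|^{2/3}$ for pseudoconvex $\Omega$. This is false for every $c>0$.

Take $\psi=|z_1|^{2a}+|z_2|^{2a}-1$ with an integer $a\ge1$, and $\Omega_{(a)}=\{\psi<0\}$, a domain close to the bidisc for large $a$. With $\xi_i=|z_i|^2$ one finds $Q[\psi]=a^4(\xi_1\xi_2)^{a-1}(\xi_1^a+\xi_2^a)$. Also $\int_{\psi=0}F\,\frac{dS}{|\nabla\psi|}$ is the $t$-derivative at $0$ of $\int_{\{\psi<t\}}F\,dV$, and $dV$ becomes $\pi^2d\xi_1d\xi_2$. Substituting $A=\xi_1^a$, $B=\xi_2^a$,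
$$\int_{\partial\Omega_{(a)}}\kappa^{1/3}dS=\int_{\psi=0}Q[\psi]^{1/3}\frac{dS}{|\nabla\psi|}=\frac{\pi^2}{a^{2}}\int_0^1\big(a^4(AB)^{1-\frac1a}\big)^{1/3}(AB)^{\frac1a-1}\Big|_{B=1-A}dA\le\frac{\pi^2}{a^{2/3}}\int_0^1\frac{dA}{(A(1-A))^{2/3}}.$$
This tends to $0$ as $a\to\infty$, while $|\Omega_{(a)}|\ge|\mathbb B|$. So this route, one level set at a time, stops exactly at the isoperimetric step. Theorem 3 is an integrated statement over all levels from $0$ to $\sigma$, and its outermost sublevel set is the ball. The proof below uses both features.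

## 5. Singular values of restriction operators

For an open set $\Omega$ let $A^2(\Omega)$ be the Bergman space of holomorphic functions in $L^2(\Omega)$. The plan is to study, for $0<\sigma<M$, the restriction
$$R_\sigma:A^2(\mathbb B)\to A^2(\Omega_\sigma).$$
Its singular values decay. We bound them **from above** by the masses $m(s)$, $0\le s<\sigma$, and **from below** by those of $A^2(\mathbb B)\to A^2(\mathbb B_{r_\sigma})$, which are explicit and see only the volume of $\Omega_\sigma$. Comparing asymptotics gives Theorem 3.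

For a compact operator $T$ between Hilbert spaces, $s_1(T)\ge s_2(T)\ge\dots$ are the square roots of the eigenvalues of $T^*T$ with multiplicity, and we put $\log0=-\infty$. The minimax principle says $s_j(T)\le\|T|_{W^\perp}\|$ whenever $\dim W<j$. On the exterior power, $(\Lambda^NT)^*\Lambda^NT=\Lambda^N(T^*T)$, so $\|\Lambda^NT\|=\prod_{j\le N}s_j(T)$. Two consequences:

* **(H)** $\prod_{j\le N}s_j(ST)\le\prod_{j\le N}s_j(S)s_j(T)$, because $\Lambda^N(ST)=\Lambda^NS\,\Lambda^NT$.
* **(G)** For orthonormal $e_1,\dots,e_N$: $\prod_{j\le N}s_j(T)^2\ge\|\Lambda^NT(e_1\wedge\dots\wedge e_N)\|^2=\det(\langle Te_a,Te_b\rangle)_{a,b\le N}$.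

**Example (balls).** The monomials are orthogonal on $\mathbb B$ and on $\mathbb B_r$, and $\int_{\mathbb B_r}|z^\alpha|^2=r^{2|\alpha|+2n}\int_{\mathbb B}|z^\alpha|^2$. So the singular values of $A^2(\mathbb B)\to A^2(\mathbb B_r)$ are the numbers $r^{|\alpha|+n}$. Since $\#\{|\alpha|\le d\}=\binom{n+d}n\sim d^n/n!$, the $j$-th one satisfies $\log s_j\sim(n!\,j)^{1/n}\log r$ for $r<1$. As $\sum_{j\le N}j^{1/n}\sim\frac n{n+1}N^{1+1/n}$,
$$N^{-1-1/n}\sum_{j\le N}\log s_j\to\frac n{n+1}(n!)^{1/n}\log r.\tag{4}$$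

**Example (a two-dimensional Gram determinant).** Let $n=1$ and let $E$ be a compact subset of the unit disc with $|E|>0$. The Gram determinant of $1,z$ in $L^2(E)$ is
$$|E|\int_E|z|^2-\Big|\int_Ez\Big|^2=|E|\cdot\min_{c\in\mathbb C}\int_E|z+c|^2 .$$
For fixed area, the minimum is smallest when $E$ is a disc: translating $E$ by $c$ does not change its area, and among sets of given area $\int|z|^2$ is smallest for the centred disc. The number $\int_E|z|^2$ has been replaced by a minimum over all monic polynomials of degree 1. Section 7 does this in all degrees and dimensions.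

## 6. Monge–Ampère mass bounds the singular values from above

**What the next lemma is for.** To count functions concentrated where $u$ is very negative, we give $A^2(\Omega_s)$ the weight $e^{-2k(u+s)}$ and bound point evaluations as $k\to\infty$. The model is $e^{-2k|z|^2}$ on $\mathbb C^n$: the mean value property on tori gives $|f(0)|^2(\frac\pi{2k})^n\le\int|f|^2e^{-2k|z|^2}$, with equality for constants.

**Lemma 2.** Let $0\le s<s'<M$, $\varphi=u+s$ on $\Omega=\Omega_s$, $D=\Omega_{s'}$, and for $k>0$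
$$q_k(f)=\int_\Omega|f|^2e^{-2k\varphi}dV,\qquad B_k(x)=\sup\{|f(x)|^2e^{-2k\varphi(x)}:f\in A^2(\Omega),\ q_k(f)\le1\}.$$
Then $\displaystyle\limsup_{k\to\infty}\sup_{x\in D}\Big[\Big(\frac\pi{2k}\Big)^nB_k(x)-\det\varphi_{j\bar k}(x)\Big]\le0$.

*Proof.* **Step 1: Taylor expansion, to remove the pluriharmonic part.** $\overline D\subset\Omega$ is compact and $\varphi$ is smooth. So there are $\rho_0,A>0$ such that for $x\in D$ and $|\zeta|\le\rho_0$ we have $x+\zeta\in\Omega$ and
$$\varphi(x+\zeta)=\mathrm{Re}\,h_x(\zeta)+\sum\varphi_{j\bar k}(x)\zeta_j\bar\zeta_k+E,\qquad|E|\le A|\zeta|^3,$$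
where $h_x(\zeta)=\varphi(x)+2\sum\varphi_j(x)\zeta_j+\sum\varphi_{jk}(x)\zeta_j\zeta_k$ is a holomorphic polynomial. Choose unitary coordinates $w$ for $\zeta$ diagonalizing $(\varphi_{j\bar k}(x))$, with eigenvalues $\lambda_i\ge0$, bounded uniformly in $x\in D$.

**Step 2: mean value inequality at scale $k^{-1/2}$.** Fix $R>0$, let $\Delta=\{|w_i|<R/\sqrt k,\ i\le n\}$ and take $k$ so large that $\Delta\subset\{|\zeta|\le\rho_0\}$. On $\Delta$, $|\zeta|\le\sqrt nR/\sqrt k$, so $2k|E|\le A'R^3k^{-1/2}$ with $A'=2An^{3/2}$. The function $F(\zeta)=f(x+\zeta)e^{-kh_x(\zeta)}$ is holomorphic, $|F(0)|^2=|f(x)|^2e^{-2k\varphi(x)}$, and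
$$|F|^2e^{-2k\sum\lambda_i|w_i|^2}=|f(x+\zeta)|^2e^{-2k\varphi(x+\zeta)}e^{2kE}.$$
The mean value inequality for $|F|^2$ on each torus $\{|w_i|=\text{const}_i\}$, integrated against the weight, gives
$$|f(x)|^2e^{-2k\varphi(x)}\int_\Delta e^{-2k\sum\lambda_i|w_i|^2}\le\int_\Delta|F|^2e^{-2k\sum\lambda_i|w_i|^2}\le e^{A'R^3k^{-1/2}}q_k(f).$$

**Step 3: evaluate.** The integral on the left is $\prod_i\frac\pi{2k}\,\frac{1-e^{-2\lambda_iR^2}}{\lambda_i}$ (with $2R^2$ for the quotient if $\lambda_i=0$). Since $(1+y)e^{-y}\le1$, we have $\frac y{1-e^{-y}}\le1+y$ for $y>0$; with $y=2\lambda_iR^2$ this gives $\frac{\lambda_i}{1-e^{-2\lambda_iR^2}}\le\lambda_i+\frac1{2R^2}$. Therefore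
$$\Big(\frac\pi{2k}\Big)^nB_k(x)\le e^{A'R^3k^{-1/2}}\prod_i\Big(\lambda_i+\frac1{2R^2}\Big).$$
Let $k\to\infty$, then $R\to\infty$. Since the $\lambda_i$ are bounded, everything is uniform in $x\in D$, and $\prod_i\lambda_i=\det\varphi_{j\bar k}(x)$. $\square$

**Lemma 3.** Let $0\le s<s'<M$, $\tau=s'-s$, and let $T:A^2(\Omega_s)\to A^2(\Omega_{s'})$ be the restriction. It is compact, and
$$\limsup_{N\to\infty}N^{-1-1/n}\sum_{j\le N}\log s_j(T)\le-\frac n{n+1}\,\frac\pi2\,\tau\,m(s)^{-1/n}.$$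

*Proof.* Compactness is Montel's theorem: a bounded sequence in $A^2(\Omega_s)$ has a subsequence converging uniformly on the compact set $\overline{\Omega_{s'}}\subset\Omega_s$.

**Step 1: split the space by the weight.** Let $0<\varepsilon<\tau$, $\delta>0$, $\Omega=\Omega_s$, $\varphi=u+s$, so $-M\le\varphi<0$ on $\Omega$. On $A^2(\Omega)$ we have $\|f\|^2\le q_k(f)\le e^{2kM}\|f\|^2$. So $q_k(f)=\langle Q_kf,f\rangle$ with $Q_k$ bounded self-adjoint. Let $W$ be its spectral subspace for $(e^{2\varepsilon k},\infty)$. Then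
$$q_k\ge e^{2\varepsilon k}\|\cdot\|^2\text{ on }W,\qquad q_k\le e^{2\varepsilon k}\|\cdot\|^2\text{ on }W^\perp .$$

**Step 2: bound $\dim W$ by the mass.** For $f\in W$,
$$\int_{\{\varphi\ge-\varepsilon/2\}}|f|^2e^{-2k\varphi}\le e^{k\varepsilon}\|f\|^2\le e^{-k\varepsilon}q_k(f),$$
so almost all of $q_k(f)$ lives on $D=\{\varphi<-\varepsilon/2\}=\Omega_{s+\varepsilon/2}$. Let $f_1,\dots,f_{N'}\in W$ be $q_k$-orthonormal. For fixed $x$ put $S=\sum_i|f_i(x)|^2$ and test $B_k(x)$ with $g=\sum_i\overline{f_i(x)}f_i$: $q_k(g)=S$, $g(x)=S$, so $S^2e^{-2k\varphi(x)}\le B_k(x)S$, i.e. $\sum_i|f_i(x)|^2e^{-2k\varphi(x)}\le B_k(x)$. By Lemma 2 (with $s+\varepsilon/2$ as $s'$), for every $\delta'>0$ and all large $k$, writing $f_u=\det(u_{j\bar k})$,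
$$N'(1-e^{-k\varepsilon})\le\int_D\sum_i|f_i|^2e^{-2k\varphi}dV\le\Big(\frac{2k}\pi\Big)^n\int_D(f_u+\delta')\,dV .$$
Since $\int_Df_u\,dV\le m(s)$, taking $\delta'$ small gives $k_0(\varepsilon,\delta)$ with
$$\dim W\le\Big(\frac{2k}\pi\Big)^n(m(s)+\delta)\qquad\text{for all real }k\ge k_0 .$$

**Step 3: $T$ is small on $W^\perp$.** On $\Omega_{s'}$ we have $\varphi<-\tau$. So for $f\in W^\perp$,
$$\|Tf\|^2=\int_{\Omega_{s'}}|f|^2\le e^{-2k\tau}q_k(f)\le e^{-2k(\tau-\varepsilon)}\|f\|^2 .$$

**Step 4: choose $k$ depending on $j$.** By minimax, $s_j(T)\le e^{-k(\tau-\varepsilon)}$ whenever $j>(\frac{2k}\pi)^n(m(s)+\delta)$ and $k\ge k_0$. Taking $k=\frac\pi2\big(\frac{j-1}{m(s)+\delta}\big)^{1/n}$, for which the threshold equals $j-1$,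
$$\log s_j(T)\le-(\tau-\varepsilon)\,\frac\pi2\Big(\frac{j-1}{m(s)+\delta}\Big)^{1/n}\qquad\text{for all large }j .$$
For the remaining finitely many $j$, $s_j\le1$. Sum over $j\le N$ with $\sum_{j\le N}(j-1)^{1/n}\sim\frac n{n+1}N^{1+1/n}$, and let $\varepsilon,\delta\to0$. (If $m(s)=0$, the upper limit is $-\infty$, as the convention says.) $\square$

One application of Lemma 3 is not sharp. For $u=|z|^2-1$, $s=0$, $s'=1-r^2$ it gives $-\frac n{n+1}(n!)^{1/n}\frac{1-r^2}2$, whereas (4) gives $-\frac n{n+1}(n!)^{1/n}\log\frac1r$, and $\log\frac1r\ge\frac{1-r^2}2$. The remedy is to subdivide.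

**Corollary 1.** For $0<\sigma<M$,
$$\limsup_{N\to\infty}N^{-1-1/n}\sum_{j\le N}\log s_j(R_\sigma)\le-\frac n{n+1}\,\frac\pi2\int_0^\sigma m(s)^{-1/n}ds.\tag{5}$$

*Proof.* For a partition $0=s_0<\dots<s_L=\sigma$, $R_\sigma$ is the composition of the restrictions $A^2(\Omega_{s_i})\to A^2(\Omega_{s_{i+1}})$. By (H) and Lemma 3 the left side is at most $-\frac n{n+1}\frac\pi2\sum_i(s_{i+1}-s_i)\,m(s_i)^{-1/n}$. The function $m^{-1/n}$ is nondecreasing on $[0,\sigma)$, so these are lower sums. Along dyadic refinements the corresponding step functions increase to $m^{-1/n}$ at its continuity points, that is, almost everywhere. By monotone convergence the sums tend to the integral, finite or not. $\square$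

## 7. Symmetrization in complex lines bounds the singular values from below

For Borel $E\subset\mathbb B_\rho$, $\rho<1$, let $R_E:A^2(\mathbb B)\to L^2(E)$ be the restriction (compact by Montel), $T_E=R_E^*R_E$, so $\langle T_Ef,g\rangle=\int_Ef\bar g\,dV$, and
$$\pi_N(E)=\prod_{j\le N}s_j(R_E)^2,$$
the product of the $N$ largest eigenvalues of $T_E$. Three facts:

* $E\subset F$ implies $T_E\le T_F$, hence $\pi_N(E)\le\pi_N(F)$.
* $\pi_N(UE)=\pi_N(E)$ for unitary $U$, since $f\mapsto f\circ U$ is unitary on $A^2(\mathbb B)$.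
* By the mean value property $|f|^2\le C_\rho\|f\|^2$ on $\mathbb B_\rho$, so $\|T_E-T_F\|\le C_\rho|E\triangle F|$ for $E,F\subset\mathbb B_\rho$. Eigenvalues move by at most the operator norm, so $\pi_N$ is continuous under convergence in measure inside $\mathbb B_\rho$.

**Definition.** Write $z=(z_1,z')$. For bounded Borel $E\subset\mathbb C^n$ let $E_{z'}=\{z_1:(z_1,z')\in E\}$ and
$$E^\#=\{(z_1,z'):\pi|z_1|^2<|E_{z'}|\}.$$
Each slice is replaced by the centred open disc of the same area. For bounded Borel $e\subset\mathbb C$, $e^\#$ is the centred open disc with $|e^\#|=|e|$. For $n=1$ the variable $z'$ is absent.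

Example: if $E=e\times D'$ is a product with $D'\subset\mathbb C^{n-1}$, then $E^\#=e^\#\times D'$ up to slices of measure zero. In general, $z'\mapsto|E_{z'}|$ is Borel, so $E^\#$ is Borel, and $|E^\#|=|E|$. Clearly $E\subset F$ implies $E^\#\subset F^\#$. If $E\subset\mathbb B_\rho$, then $|E_{z'}|\le\pi(\rho^2-|z'|^2)_+$, so $E^\#\subset\mathbb B_\rho$.

**Lemma 4.** If $P$ is a monic polynomial of degree $j$ in one variable and $e\subset\mathbb C$ is bounded Borel, then $\int_e|P|^2dA\ge\int_{e^\#}|z|^{2j}dA$.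

*Proof.* For $j=0$ this is trivial; let $j\ge1$ and $A(t)=|\{|P|<t\}|$.

**Step 1: the area bound $A(t)\le\pi t^{2/j}$ (Pólya).** Let $t>0$ lie outside the finite set of values of $|P|$ at critical points of $P$. Then $\{|P|=t\}$ is a finite union of smooth Jordan curves, of total length $L$. Inside each curve $|P|<t$ by the maximum principle, so no curve lies inside another. A component $O$ of the complement of the closed Jordan domains does not meet $\{|P|=t\}$. It has a boundary point on some curve, and near that point its points lie on the outer side, where $|P|>t$ because $\nabla|P|\ne0$; hence $|P|>t$ on $O$. So $\{|P|<t\}$ is the disjoint union of the Jordan domains, with areas $A_i$ and perimeters $L_i$, and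
$$4\pi A(t)=\sum4\pi A_i\le\sum L_i^2\le L^2 .$$
Since $|\nabla|P||=|P'|$, we have $A'(t)=\int_{|P|=t}\frac{d\ell}{|P'|}$. With $\nu$ the outer normal,
$$\int_{|P|=t}|P'|\,d\ell=t\int_{|P|=t}\partial_\nu\log|P|\,d\ell=2\pi jt,$$
because all $j$ zeros lie in $\{|P|<t\}$. By Cauchy–Schwarz $4\pi A\le L^2\le2\pi jt\,A'$, i.e. $(\log A)'\ge\frac2{jt}$. Since $A$ is continuous and positive for $t>0$, $t^{-2/j}A(t)$ is nondecreasing on $(0,\infty)$. As $|P(z)|\sim|z|^j$ at infinity, its limit at $\infty$ is $\pi$. So $A(t)\le\pi t^{2/j}$ for all $t>0$.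

**Step 2: layer cake.** By Step 1, $|\{|P|^2<t\}|\le\pi t^{1/j}$, hence
$$\int_e|P|^2=\int_0^\infty|e\cap\{|P|^2\ge t\}|\,dt\ge\int_0^\infty(|e|-\pi t^{1/j})_+dt=\int_{e^\#}|z|^{2j}.\ \square$$

**Lemma 5.** If $E\subset\mathbb B_\rho$ is Borel, $\rho<1$ and $|E|>0$, then $\pi_N(E)\ge\pi_N(E^\#)$ for all $N$.

*Proof.* **Step 1: eigenfunctions of $T_{E^\#}$ homogeneous in $z_1$.** Each $f\in A^2(\mathbb B)$ expands as $\sum_jz_1^jq_j(z')$, with $q_j$ holomorphic on the unit ball of $\mathbb C^{n-1}$. Parseval on the circles $|z_1|=\text{const}$ gives $\|f\|^2=\sum_j\|z_1^jq_j\|^2$. So $A^2(\mathbb B)=\bigoplus_{j\ge0}H_j$ orthogonally, $H_j=\{z_1^jq(z')\}\cap A^2(\mathbb B)$, and $H_j$ is exactly the space where the rotation $z_1\mapsto e^{i\theta}z_1$ acts by $e^{ij\theta}$. Since $\mathbb B$ and $E^\#$ are invariant under these rotations, $T_{E^\#}$ preserves each $H_j$. Hence there are orthonormal eigenfunctions $e_1,\dots,e_N$ for the $N$ largest eigenvalues $\mu_a$ of $T_{E^\#}$,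 each lying in some $H_j$. All $\mu_a>0$, since a holomorphic function vanishing on a set of positive measure vanishes identically.

**Step 2: the Gram determinant in $L^2(E)$, degree by degree.** Let $\Gamma$ be the Gram matrix of $e_1,\dots,e_N$ in $L^2(E)$, positive definite for the same reason. Let $W_{<j}$ be the span of those $e_a$ lying in $H_i$, $i<j$. Order the $e_a$ by $j$, and replace each $e_a\in H_j$ by its projection in $L^2(E)$ onto the orthogonal complement of $W_{<j}$. This subtracts combinations of earlier vectors, so $\det\Gamma$ does not change, and the blocks for different $j$ become mutually orthogonal. So $\det\Gamma=\prod_j\det\Gamma^{(j)}$, where for $c=(c_a)_{e_a\in H_j}$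
$$\langle\Gamma^{(j)}c,c\rangle=\min_{g\in W_{<j}}\int_E\Big|\sum_ac_ae_a+g\Big|^2dV .$$

**Step 3: Lemma 4 on slices.** Write $\sum_ac_ae_a=z_1^jq(z')$. For fixed $z'$, $z_1^jq(z')+g(z_1,z')$ is a polynomial in $z_1$ of degree $\le j$ whose degree-$j$ coefficient is $q(z')$. By Lemma 4 (trivially if $q(z')=0$), its squared norm in $L^2(E_{z'})$ is at least $|q(z')|^2\int_{(E^\#)_{z'}}|z_1|^{2j}dA$. Integrating over $z'$,
$$\langle\Gamma^{(j)}c,c\rangle\ge\int_{E^\#}|z_1^jq|^2dV=\sum_a\mu_a|c_a|^2,$$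
because $\int_{E^\#}e_a\overline{e_b}\,dV=\mu_a\delta_{ab}$. Hence $\det\Gamma^{(j)}\ge\prod_{e_a\in H_j}\mu_a$ and $\det\Gamma\ge\prod_a\mu_a=\pi_N(E^\#)$. By (G), $\pi_N(E)\ge\det\Gamma$. $\square$

**Lemma 6.** If $E\subset\mathbb B_\rho$ is Borel, $\rho<1$, $|E|=|\mathbb B_r|>0$, then $\pi_N(E)\ge\pi_N(\mathbb B_r)$ for all $N$.

*Proof.* **Step 1: reduction to iterated symmetrizations of a compact set.** For compact $K\subset E$ with $|K|=|\mathbb B_{r'}|>0$ we have $\pi_N(E)\ge\pi_N(K)$. By inner regularity $r'$ can be taken as close to $r$ as we like, and $r'\mapsto\pi_N(\mathbb B_{r'})$ is continuous. So we may assume that $E=A_0$ is compact. For unitary $U$ put $S_UE=U^{-1}((UE)^\#)$: this symmetrizes in another complex direction. Let $\mathcal S$ be the family of sets obtained from $A_0$ by finitely many operations $S_U$. All lie in $\mathbb B_\rho$ and have measure $|A_0|$. By Lemma 5 and unitary invariance $\pi_N(A_0)\ge\pi_N(F)$ for $F\in\mathcal S$. So it suffices to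 find $F_i\in\mathcal S$ with $|F_i\triangle\mathbb B_r|\to0$.

**Step 2: compactness of $\mathcal S$.** First, for bounded Borel $A$ and $\delta>0$,
$$A^\#+\mathbb B_\delta\subset(A+\mathbb B_\delta)^\#.$$
Indeed let $x\in A^\#$, $b\in\mathbb B_\delta$, $R_1=(|A_{x'}|/\pi)^{1/2}>|x_1|$, $R_2=(\delta^2-|b'|^2)^{1/2}>|b_1|$. Then $(A+\mathbb B_\delta)_{x'+b'}\supset A_{x'}+\{|\zeta|<R_2\}$. By the Brunn–Minkowski inequality in $\mathbb R^2$, applied to compact subsets of $A_{x'}$ and closed discs of radius $<R_2$, this has area at least $\pi(R_1+R_2)^2>\pi|x_1+b_1|^2$. So $x+b\in(A+\mathbb B_\delta)^\#$.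

Conjugating by $U$, $S_UA+\mathbb B_\delta\subset S_U(A+\mathbb B_\delta)$, so $|S_UA+\mathbb B_\delta|\le|A+\mathbb B_\delta|$. By induction $|F+\mathbb B_\delta|\le|A_0+\mathbb B_\delta|$ for all $F\in\mathcal S$. For $|h|<\delta$ the sets $F$ and $F+h$ both lie in $F+\mathbb B_\delta$, so
$$|F\triangle(F+h)|=2(|F\cup(F+h)|-|F|)\le2(|A_0+\mathbb B_\delta|-|A_0|)\to0\quad(\delta\to0),$$
uniformly in $F\in\mathcal S$, because $A_0$ is compact. By the Kolmogorov–Riesz theorem $\{1_F:F\in\mathcal S\}$ is precompact in $L^1$.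

**Step 3: a limit fixed by all $S_U$.** Let $I(F)=\int_F|z|^2dV$. Choose $F_i\in\mathcal S$ with $I(F_i)\to\inf_{\mathcal S}I$ and, after passing to a subsequence, $1_{F_i}\to1_{\mathcal G}$ in $L^1$, with $\mathcal G\subset\mathbb B_\rho$ Borel and $|\mathcal G|=|\mathbb B_r|$. The slices of $E^\#$ and $F^\#$ are concentric discs, whose symmetric difference has area $\big||E_{z'}|-|F_{z'}|\big|\le|E_{z'}\triangle F_{z'}|$. Hence $|S_UE\triangle S_UF|\le|E\triangle F|$. So $S_UF_i\to S_U\mathcal G$ in measure, and since $S_UF_i\in\mathcal S$,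
$$I(S_U\mathcal G)\ge\inf_{\mathcal S}I=I(\mathcal G)\qquad\text{for every }U .$$
On the other hand $\int_{e^\#}|z_1|^2dA\le\int_e|z_1|^2dA$ for bounded Borel $e\subset\mathbb C$, with equality only if $e=e^\#$ a.e.: moving area from outside the disc to inside lowers the integral. Apply this to the slices of $U\mathcal G$; the $|z'|^2$ part of $I$ is unchanged by $\#$. We get $I(S_U\mathcal G)=I((U\mathcal G)^\#)\le I(U\mathcal G)=I(\mathcal G)$, with equality only if $(U\mathcal G)^\#=U\mathcal G$ a.e. Thus $(U\mathcal G)^\#=U\mathcal G$ a.e. for every $U$.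

**Step 4: $\mathcal G$ is radial.** The set $K=\{\gamma\in U(n):|\gamma\mathcal G\triangle\mathcal G|=0\}$ is a subgroup. Since $(U\mathcal G)^\#$ is invariant under $\mathrm{diag}(e^{i\theta},1,\dots,1)$, $K$ contains every $U^{-1}\mathrm{diag}(e^{i\theta},1,\dots,1)U$. Unitary matrices are diagonalizable by unitaries, and a diagonal unitary matrix is a product of conjugates, by permutation matrices, of matrices $\mathrm{diag}(e^{i\theta},1,\dots,1)$. So $K=U(n)$. By Fubini, for a.e. $z$,
$$1_{\mathcal G}(z)=\int_{U(n)}1_{\mathcal G}(\gamma z)\,d\gamma$$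
with $d\gamma$ normalized Haar measure. The right side depends only on $|z|$. Hence $\mathcal G=\{|z|\in\mathcal J\}$ a.e. for some Borel $\mathcal J\subset(0,\rho)$.

**Step 5: $\mathcal G$ is a ball.** If $n=1$, $\mathcal G=\mathcal G^\#$ a.e. is a disc. If $n\ge2$, for a.e. $z'$ the slice $\{z_1:(|z_1|^2+|z'|^2)^{1/2}\in\mathcal J\}$ is a.e. equal to a centred disc or is null. The map $|z_1|\mapsto(|z_1|^2+c^2)^{1/2}$ takes $(0,\infty)$ to $(c,\infty)$ diffeomorphically. So for a.e. $c=|z'|>0$, $\mathcal J\cap(c,\infty)$ is, up to a null set, an interval $(c,R)$ or empty. Since $|\mathcal G|>0$, it is nonempty for small $c$, and then $R$ is the essential supremum of $\mathcal J$, independent of $c$. Letting $c\to0$, $\mathcal J=(0,R)$ a.e. In all cases $\mathcal G$ is a centred ball, equal to $\mathbb B_r$ a.e. by equality of measures. So $|F_i\triangle\mathbb B_r|\to0$. $\square$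

## 8. From singular values to Theorems 3 and 4

**Proof of Theorem 3.** Let $0<\sigma<M$. The set $\Omega_\sigma$ is open, nonempty and relatively compact in $\mathbb B$, and $r=r_\sigma\in(0,1)$. The restrictions to $A^2(\Omega_\sigma)$ and to $L^2(\Omega_\sigma)$ have the same singular values. By Lemma 6 with $E=\Omega_\sigma$, $\sum_{j\le N}\log s_j(R_\sigma)\ge\sum_{j\le N}\log s_j(R_{\mathbb B_r})$ for every $N$. Divide by $N^{1+1/n}$, let $N\to\infty$, and use (4) and (5):
$$\frac n{n+1}(n!)^{1/n}\log r_\sigma\le-\frac n{n+1}\,\frac\pi2\int_0^\sigma m(s)^{-1/n}ds .$$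
This is the claim, as $c_n=\frac2\pi(n!)^{1/n}$. $\square$

**Proof of Theorem 4.** **Step 1: put Theorem 3 in terms of $f^*$.** The right side in Theorem 3 is finite, so $m>0$ a.e. on $(0,M)$; in particular $f\not\equiv0$ and $F(x):=\int_0^xf^*>0$ for $x>0$. Let $\ell(s)=\log(1/r_s)$, so $V(s)=\omega e^{-2n\ell(s)}$; $\ell$ is nondecreasing and finite on $[0,M)$. Let
$$\Phi(t)=c_nF(\omega e^{-2nt})^{1/n},$$
continuous, positive and nonincreasing on $[0,\infty)$. By Hardy–Littlewood $m(s)\le F(V(s))$, i.e. $c_nm(s)^{1/n}\le\Phi(\ell(s))$. So Theorem 3 gives, for every $\sigma\in(0,M)$,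
$$\ell(\sigma)\ge\int_0^\sigma\frac{ds}{c_nm(s)^{1/n}}\ge y(\sigma):=\int_0^\sigma\frac{ds}{\Phi(\ell(s))}.$$

**Step 2: integrate.** We have no differential inequality for $\ell$, only this integrated one, so we work with $y\le\ell$. On $[0,\sigma]$, $\Phi(\ell(s))\ge\Phi(\ell(\sigma))>0$, so $y$ is Lipschitz with $y'=1/\Phi(\ell)$ a.e. As $\ell\ge y$ and $\Phi$ is nonincreasing, $\Phi(\ell)\le\Phi(y)$. Hence
$$\int_0^{\ell(\sigma)}\Phi\,dt\ge\int_0^{y(\sigma)}\Phi\,dt=\int_0^\sigma\frac{\Phi(y(s))}{\Phi(\ell(s))}\,ds\ge\sigma .$$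

**Step 3: recognize $U$.** Substitute $x=e^{-2nt}$, $|dt|=\frac{dx}{2nx}$. Since $F(\omega x)=\omega G_f(x)$, $\Phi(t)=c_n\omega^{1/n}G_f(x)^{1/n}=2G_f(x)^{1/n}$. The left side is $\frac1n\int_{r_\sigma^{2n}}^1G_f^{1/n}\frac{dx}x=-U|_{|z|=r_\sigma}$. So $\sigma\le-U|_{|z|=r_\sigma}\le-U(0)=J(g_f)$ for all $\sigma<M$, and $\|u\|_\infty\le J(g_f)$.

**Step 4: the rearrangement.** For $|z|=r<1$, $-u^\#(z)=\sup\{\sigma\in[0,M):r_\sigma>r\}$. Each such $\sigma>0$ satisfies $\sigma\le-U|_{|z|=r_\sigma}\le-U|_{|z|=r}$, and $\sigma=0$ trivially satisfies $\sigma\le-U|_{|z|=r}$. So $u^\#\ge U$. $\square$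

## 9. The value of the constant

**Proof of Theorem 1.** **Step 1: upper bound.** By definition $C_{\rm rad}\le C$. For admissible $u$, $\|f\|_{L^p(\mathbb B)}=\omega^{1/p}\|g_f\|_{L^p(0,1)}$, and $J$ is homogeneous of degree $1/n$. By Theorem 4,
$$\|u\|_\infty\le J(g_f)\le\Lambda\|g_f\|_p^{1/n}=\omega^{-1/(np)}\Lambda\|f\|_p^{1/n}.$$
So $C_{\rm rad}(n,p)\le C(n,p)\le\omega^{-1/(np)}\Lambda(n,p)$.

**Step 2: continuity of $J$, needed to pass to smooth densities.** Since $|a^{1/n}-b^{1/n}|\le|a-b|^{1/n}$ for $a,b\ge0$, and $|G_1(x)-G_2(x)|\le\|g_1-g_2\|_p\,x^{1/q}$ by Hölder,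
$$\frac1n\int_0^1|G_1^{1/n}-G_2^{1/n}|\frac{dx}x\le\frac1n\|g_1-g_2\|_p^{1/n}\int_0^1x^{\frac1{nq}-1}dx=q\,\|g_1-g_2\|_p^{1/n}.\tag{6}$$
With $g_2=0$ this gives $\Lambda\le q$, so in particular $C(n,p)<\infty$.

**Step 3: lower bound by smooth radial functions.** Nonnegative functions in $C_c^\infty(0,1)$ are dense in $\{g\ge0\}\subset L^p(0,1)$ (truncate to $(\eta,1-\eta)$ and mollify). Adding small positive constants, the densities allowed in Lemma 1 are dense as well. So by (6) $\Lambda=\sup J(g)/\|g\|_p^{1/n}$ over such $g$. For each of them Lemma 1 gives a radial admissible $u$ with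
$$\frac{\|u\|_\infty}{\|\det(u_{j\bar k})\|_p^{1/n}}=\omega^{-1/(np)}\frac{J(g)}{\|g\|_p^{1/n}}.$$
Taking the supremum, $C_{\rm rad}\ge\omega^{-1/(np)}\Lambda$. With Step 1 all three quantities coincide.

**Step 4: explicit bounds.** The value $y=q-1$ in (3) gives $\Lambda\ge e^{-(q-1)/q}q=q\,e^{-1/p}$, since $(q-1)/q=1/p$. For $n=1$, $J(g)=\int_0^1g\log\frac1x\,dx$, so by duality $\Lambda(1,p)=\|\log\frac1x\|_{L^q(0,1)}=\big(\int_0^\infty s^qe^{-s}ds\big)^{1/q}=\Gamma(q+1)^{1/q}$. $\square$

## 10. The extremal density and the class $\mathcal P$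

**Proof of Theorem 2(a).** **Step 1: existence and uniqueness.** On the cone $\{g\ge0\}\subset L^p$, $J$ is concave, because $g\mapsto G$ is linear and $y\mapsto y^{1/n}$ is concave. It is norm-continuous by (6). So its superlevel sets are convex and closed, hence weakly closed, and $J$ is weakly upper semicontinuous. The set $\{g\ge0,\|g\|_p\le1\}$ is weakly compact, so a maximizer $g_0$ exists. By homogeneity, and since $\Lambda>0$, $\|g_0\|_p=1$. If there were two distinct maximizers, their midpoint would have norm $<1$ by strict convexity and $J\ge\Lambda>0$ by concavity. Rescaled to norm $1$ it would have $J>\Lambda$, a contradiction.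

**Step 2: monotonicity.** Since $\int_0^xg\le\int_0^xg^*$, $J(g^*)\ge J(g)$, and $\|g^*\|_p=\|g\|_p$. By uniqueness $g_0=g_0^*$ is nonincreasing, and so $G_0(x)>0$ for $x>0$.

**Step 3: unboundedness, by a one-sided variation.** Let $h\ge0$ be bounded, $H(x)=\int_0^xh$, $\epsilon>0$. Then $J(g_0+\epsilon h)\le\Lambda\|g_0+\epsilon h\|_p^{1/n}$, with equality at $\epsilon=0$. Subtract, divide by $\epsilon$ and let $\epsilon\downarrow0$. On the left, the difference quotients of $\epsilon\mapsto(G_0+\epsilon H)^{1/n}$ at $0$ increase as $\epsilon\downarrow0$ by concavity, so monotone convergence applies. On the right we differentiate the norm, using $\|g_0\|_p=1$. Hence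
$$\frac1{n^2}\int_0^1G_0^{1/n-1}H\,\frac{dx}x\le\frac\Lambda n\int_0^1g_0^{p-1}h\,dx .$$
By Fubini the integral on the left is $\int_0^1h(y)\int_y^1G_0^{1/n-1}\frac{dx}x\,dy$. As $h$ is arbitrary, and as $G_0\le G_0(1)$ with $\frac1n-1\le0$, for a.e. $y$
$$n\Lambda\,g_0(y)^{p-1}\ge\int_y^1G_0^{1/n-1}\frac{dx}x\ge G_0(1)^{1/n-1}\log\frac1y .$$
So $g_0$ is unbounded. $\square$

**Proof of Theorem 2(b).** If an admissible $u$ attained $C(n,p)$, then by Theorems 4 and 1 $J(g_f)\ge\|u\|_\infty=\Lambda\|g_f\|_p^{1/n}$, with $g_f\not\equiv0$. By the uniqueness in (a), $g_f$ is a positive multiple of $g_0$, hence unbounded. But $f$ is bounded on $\overline{\mathbb B}$, a contradiction. $\square$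

For (c) recall the Bedford–Taylor theory. A continuous psh function has a Monge–Ampère measure, equal to $\det(u_{j\bar k})\,dV$ (in our normalization) when $u$ is $C^2$. These measures converge weakly when the functions converge uniformly. By the comparison principle, if $a,b\in PSH(\mathbb B)\cap C(\overline{\mathbb B})$ agree on $\partial\mathbb B$ and the measure of $a$ is at least that of $b$, then $a\le b$. In particular the measure and the boundary values determine the function. By (6) and (2), $U_0$ is in general only a uniform limit of smooth functions, which is why we need this setting; the example $n=1$, $p=2$ in Section 2 is not $C^2$.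

**Proof of Theorem 2(c).** **Step 1: smooth approximation of the density.** Let $u\in\mathcal P$ with density $f$. Choose $f_j\in C^\infty(\overline{\mathbb B})$, $f_j>0$, $f_j\to f$ in $L^p$ (extend $f$ by $0$, mollify, add $1/j$). By Caffarelli–Kohn–Nirenberg–Spruck (Comm. Pure Appl. Math. 38 (1985)), on a smooth bounded strictly pseudoconvex domain the Dirichlet problem $\det(w_{j\bar k})=h$, with $h>0$ smooth on the closure and smooth boundary data, has a psh solution smooth up to the boundary. (For $n=1$ this is the Poisson equation.) Hence there are admissible $u_j$ with density $f_j$.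

**Step 2: the $u_j$ converge uniformly.** For indices $j,k$ and $\eta>0$ let $h=(|f_j-f_k|^2+\eta^2)^{1/2}$, smooth and positive, and let $w$ be admissible with density $h$. For Hermitian $A,B\ge0$ we have $\det(A+B)\ge\det A+\det B$: for $A>0$ diagonalize both simultaneously and use $\prod(1+\lambda_i)\ge1+\prod\lambda_i$; the general case follows by continuity. So $u_j+w$ has density at least $f_j+h\ge f_k$, and $u_j+w\le u_k$ by the comparison principle. The same holds with $j,k$ exchanged. Since $h\le|f_j-f_k|+\eta$, (1) applied to $w$ gives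
$$\|u_j-u_k\|_\infty\le\|w\|_\infty\le C(n,p)\big(\|f_j-f_k\|_p+\eta\,\omega^{1/p}\big)^{1/n}.$$
Letting $\eta\to0$, $(u_j)$ is uniformly Cauchy. Its limit is continuous on $\overline{\mathbb B}$, psh, zero on $\partial\mathbb B$, with Monge–Ampère measure $f\,dV$. So it equals $u$.

**Step 3: pass to the limit.** Rearrangement is an $L^p$-contraction, so $g_{f_j}\to g_f$ in $L^p$. Theorem 4 gives $\|u_j\|_\infty\le J(g_{f_j})$, and by (6) we get in the limit
$$\|u\|_\infty\le J(g_f)\le\Lambda\|g_f\|_p^{1/n}=C(n,p)\|f\|_p^{1/n}.$$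

**Step 4: extremals.** If $u\not\equiv0$ and $\|u\|_\infty=C(n,p)\|f\|_p^{1/n}$, then $g_f\not\equiv0$ and $J(g_f)=\Lambda\|g_f\|_p^{1/n}$, so $g_f=\lambda g_0$ with $\lambda>0$ by (a). Since $|\{|z|^{2n}<x\}|=\omega x$ and $g_0$ is nonincreasing, the function $\lambda g_0(|z|^{2n})$ has the same decreasing rearrangement as $f$. This is the equimeasurability claim.

**Step 5: $U_0$ is extremal.** Take $g_j\to g_0$ in $L^p$ with $g_j$ as in Lemma 1, and let $u_j$ now denote the corresponding radial functions. By (6),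
$$|u_j(z)-U_0(z)|\le\frac1n\int_0^1|G_j^{1/n}-G_0^{1/n}|\frac{dx}x\le q\,\|g_j-g_0\|_p^{1/n}$$
for all $z\in\overline{\mathbb B}$, where $G_j(x)=\int_0^xg_j$. So $U_0\in PSH(\mathbb B)\cap C(\overline{\mathbb B})$ and $U_0=0$ on $\partial\mathbb B$. By (2) the measure of $u_j$ is $g_j(|z|^{2n})\,dV$, and these densities converge in $L^p(\mathbb B)$ to $g_0(|z|^{2n})$. By Bedford–Taylor the Monge–Ampère measure of $U_0$ is $g_0(|z|^{2n})\,dV$, so $U_0\in\mathcal P$. Finally $\|g_0(|z|^{2n})\|_{L^p(\mathbb B)}=\omega^{1/p}$, and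
$$\|U_0\|_\infty=J(g_0)=\Lambda=C(n,p)\,\omega^{1/(np)}=C(n,p)\,\|g_0(|z|^{2n})\|_{L^p(\mathbb B)}^{1/n}.\ \square$$
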